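
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Irreducible components of the variety of plane polynomial automorphisms of bounded degree}


\begin{abstract}
The automorphisms of the complex affine plane of degree at most $n$ form a variety $GA_{2,n}$, which is stratified by the multidegree, the sequence of degrees of the elementary factors of an automorphism. We prove the conjecture that, for every $n$, the irreducible components of $GA_{2,n}$ are exactly the closures of the strata whose multidegree is maximal, for the natural order on sequences, among those occurring in $GA_{2,n}$. More precisely, we show that an automorphism of multidegree $d\ne\emptyset$ is never a limit of automorphisms of a different multidegree $e$ if $\deg e<\deg d\,(1+1/\max d)$, and that this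 bound is optimal for every $d\ne\emptyset$. The proof compares the factorization of a family of automorphisms over a discrete valuation ring with that of its limit. The decisive point is that a monic approximate root of a monic polynomial with integral coefficients is again integral.
\end{abstract}

\section{The question and the answer}

\subsection{Multidegree}

We work over $\mathbb C$. A polynomial endomorphism of $\mathbb A^2$ is a pair $f=(f_1,f_2)$ with $f_i\in\mathbb C[X,Y]$. Its degree is $\deg f=\max(\deg f_1,\deg f_2)$, and composition is $(fg)(p)=f(g(p))$. For $n\ge1$ let $GA_{2,n}$ be the set of automorphisms of $\mathbb A^2$ of degree at most $n$. It is an algebraic variety, with the Zariski topology induced from the affine space of pairs of polynomials of degree $\le n$. What are its irreducible components?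

By the Jung--van der Kulk theorem every automorphism of $\mathbb A^2$ is a composition
\begin{equation}\label{eq:fact}
f=a_1\,\tau_1\,a_2\,\tau_2\cdots a_l\,\tau_l\,a_{l+1},
\end{equation}
where the $a_i$ are affine automorphisms, each $\tau_i=(X,\,Y+P_i(X))$ is elementary with $\deg P_i=d_i\ge2$, and $a_2,\dots,a_l$ are not triangular. Here an affine automorphism is \emph{triangular} if it preserves the projection to the first coordinate, that is, if its first component is a polynomial in $X$ alone. The sequence $d=(d_1,\dots,d_l)$ is uniquely determined by $f$. It is the \emph{multidegree} of $f$, and $\deg f=d_1\cdots d_l$. Affine automorphisms have multidegree $\emptyset$. (With the opposite convention for composition, multidegrees are reversed; all notions below are compatible with reversal.)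

Let $\mathcal D$ be the set of all finite sequences $d=(d_1,\dots,d_l)$ of integers $d_i\ge2$, including $\emptyset$. Put $\deg d=\prod_i d_i$, $|d|=\sum_i d_i$ and, for $d\neq\emptyset$, $\max d=\max_i d_i$. Let $V_d$ be the set of automorphisms of multidegree $d$, and $W_d$ the closure of $V_d$ in $GA_{2,n}$ for any $n\ge\deg d$. This closure does not depend on $n$, since $GA_{2,n}$ is closed in $GA_{2,n'}$ for $n\le n'$. With $\mathcal D_n=\{d\in\mathcal D:\deg d\le n\}$, a finite set, we have
\[
GA_{2,n}=\bigsqcup_{d\in\mathcal D_n}V_d .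
\]

Let $Z_d$ be the variety of tuples $(a_1,P_1,a_2,\dots,P_l,a_{l+1})$ as in \eqref{eq:fact}. It is a product of nonempty open subsets of affine spaces, hence irreducible, and composition is a morphism $\phi_d$ with $\phi_d(Z_d)=V_d$. So $V_d$ and $W_d$ are irreducible. By Chevalley's theorem $V_d$ is constructible, so it contains a dense open subset of its closure. In particular $W_d\ne W_e$ for $d\ne e$, because the disjoint sets $V_d$ and $V_e$ cannot both contain a dense open subset of the same irreducible variety. The components of $GA_{2,n}$ are the maximal ones among the finitely many closed irreducible sets $W_d$, $d\in\mathcal D_n$, and the question becomes: when is $W_d\subset W_e$?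

\subsection{The order, and a warning}

Two kinds of degeneration are obvious. The leading coefficient of some $P_i$ may tend to $0$, which lowers $d_i$; and a whole factor $\tau_i$ may tend to the identity, which deletes it. Accordingly, order $\mathcal D$ by
\[
(d_1,\dots,d_l)\le(e_1,\dots,e_m)\iff
\begin{array}{l}
\text{there is a strictly increasing }\varphi:\{1,\dots,l\}\to\{1,\dots,m\}\\
\text{with } d_i\le e_{\varphi(i)}\text{ for all }i.
\end{array}
\]
If $d\le e$, then $V_d\subset W_e$ (Theorem~\ref{thm:B}(1) below). Let $\mathcal C_n$ be the set of maximal elements of $\mathcal D_n$. Then $GA_{2,n}=\bigcup_{d\in\mathcal C_n}W_d$, and the problem, taken from \cite{GA}, is to prove or disprove the following.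

\medskip
\noindent\textbf{Conjecture.} \emph{For every positive integer $n$, $GA_{2,n}=\bigcup_{d\in\mathcal C_n}W_d$ is the decomposition of $GA_{2,n}$ into irreducible components. Equivalently, $W_d\not\subset W_e$ for all $d\ne e$ in $\mathcal C_n$.}
\medskip

We show that the conjecture is true (Corollary~\ref{cor:conj}). One might hope that the order explains all inclusions among the $W_d$. It does not.

\begin{example}[$(2,2)$ degenerates to $(3)$]\label{ex:cubic}
For $t\ne0$ let $f_t=(x_0,x_1)$, where
\[
x_1=X+tX^2-2t^2Y,\qquad x_0=\tfrac1{2t}x_1^2-\tfrac1{2t^2}x_1+\tfrac1{2t^2}X .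
\]
Then $f_t=a_1\tau_1a_2\tau_2$ with
\begin{gather*}
a_1=\bigl(\tfrac1{2t^2}Y,\,X\bigr),\qquad \tau_1=\bigl(X,\,Y+tX^2-X\bigr),\\
a_2=\bigl(-2t^2Y,\,X\bigr),\qquad \tau_2=\bigl(X,\,Y-\tfrac1{2t^2}(X+tX^2)\bigr),
\end{gather*}
and $a_2$ is not triangular, so $f_t$ has multidegree $(2,2)$. Now
\[
x_1^2=X^2+2tX^3+t^2X^4-4t^2XY-4t^3X^2Y+4t^4Y^2 .
\]
In $x_0$ the terms $\pm\frac1{2t}X^2$ and $\pm\frac1{2t^2}X$ cancel, and
\[
x_0=X^3+Y+\tfrac t2X^4-2tXY-2t^2X^2Y+2t^3Y^2 .
\]
For $t\to0$ we get $f_0=(X^3+Y,\,X)$, of multidegree $(3)$, although $(3)\not\le(2,2)$. In fact $V_{(3)}\subset W_{(2,2)}$. Indeed $W_{(2,2)}$ is stable under composition with affine automorphisms on both sides. Since a cubic $\alpha X^3+\beta X^2+\cdots$ is $\alpha(X+\frac{\beta}{3\alpha})^3$ plus a polynomial of degree $\le1$, all elements of $V_{(3)}$ arise from $f_0$ in this way.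
\end{example}

Nor do dimensions settle the matter. It is known that $\dim W_d=|d|+6$. If $d\ne e$ and $W_d\subset W_e$, this inclusion is strict, hence $|d|<|e|$. It is also known that for $n\ge 2$ neither of $W_d$, $W_{(n)}$ contains the other if $d\in\mathcal C_n$, $d\ne(n)$. For $n\le9$ all elements of $\mathcal C_n$ other than $(n)$ have the same $|d|$; for instance
\[
\mathcal C_9=\{(9),(2,4),(3,3),(4,2),(2,2,2)\}.
\]
So these two facts give the conjecture for $n\le9$, where it was known. But
\[
\mathcal C_{10}=\{(10),(2,5),(5,2),(3,3),(2,2,2)\}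
\]
with $|(3,3)|=|(2,2,2)|=6<7=|(2,5)|$, and dimensions do not exclude that $W_{(3,3)}$ or $W_{(2,2,2)}$ is contained in $W_{(2,5)}$.

\subsection{Results}

For $d\ne\emptyset$ let $d^+$ be obtained from $d$ by raising one maximal entry by $1$. Then $d^+>d$ and
\[
\deg d^+=\deg d\,\Bigl(1+\frac1{\max d}\Bigr).
\]
This is the smallest degree of an element strictly above $d$. Indeed, let $e>d$. If $e$ has the same length as $d$, then $e_i\ge d_i$ for all $i$ and some entry satisfies $e_i\ge d_i+1$, so $\deg e\ge\deg d\,(1+\frac1{d_i})\ge\deg d^+$. If $e$ is longer, then $\deg e\ge2\deg d\ge\deg d^+$. Hence, for $d\ne\emptyset$,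
\begin{equation}\label{eq:Cn}
d\in\mathcal C_n\iff \deg d\le n<\deg d\,\Bigl(1+\frac1{\max d}\Bigr).
\end{equation}
Our main result says that, below this degree, no other stratum degenerates to an element of $V_d$:

\begin{theorem}\label{thm:A}
Let $d,e\in\mathcal D$, $d\ne\emptyset$, $d\ne e$, with $\deg e<\deg d\,\bigl(1+\frac1{\max d}\bigr)$. Then $V_d\cap W_e=\emptyset$.
\end{theorem}

\begin{corollary}[the conjecture]\label{cor:conj}
For all $n\ge1$ and all $d\ne e$ in $\mathcal C_n$ one has $V_d\cap W_e=\emptyset$, hence $W_d\not\subset W_e$. So $GA_{2,n}=\bigcup_{d\in\mathcal C_n}W_d$ is the decomposition into irreducible components for every $n\ge1$.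
\end{corollary}

\begin{proof}[Proof from Theorem~\ref{thm:A}]
For $n=1$ we have $\mathcal C_1=\{\emptyset\}$ and $GA_{2,1}=V_\emptyset=W_\emptyset$. Let $n\ge2$. Then $\emptyset\notin\mathcal C_n$, since $\emptyset<(2)\in\mathcal D_n$. For $d\ne e$ in $\mathcal C_n$, \eqref{eq:Cn} gives $\deg e\le n<\deg d\,(1+\frac1{\max d})$, and Theorem~\ref{thm:A} gives $V_d\cap W_e=\emptyset$. The finitely many sets $W_d$, $d\in\mathcal C_n$, are closed and irreducible. They cover $GA_{2,n}$, because every element of the finite set $\mathcal D_n$ lies below one of $\mathcal C_n$ and $V_d\subset W_e$ for $d\le e$. None is contained in another, so they are the irreducible components.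
\end{proof}

The inclusion $V_d\subset W_e$ for $d\le e$, used for the covering, is part (1) of the following complement. Its proof does not use Theorem~\ref{thm:A} or Corollary~\ref{cor:conj}.

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] If $d\le e$, then $V_d\subset W_e$. Consequently, for $d\ne\emptyset$,
\[
\min\{\deg e:\ e\ne d,\ V_d\cap W_e\ne\emptyset\}=\deg d\,\Bigl(1+\frac1{\max d}\Bigr),
\]
so the bound in Theorem~\ref{thm:A} is sharp for every $d\ne\emptyset$.
\item[(2)] Let $n\ge1$. For $d\in\mathcal D_n$ the following are equivalent: $d\in\mathcal C_n$; $V_d$ is open in $GA_{2,n}$; $W_d$ is an irreducible component of $GA_{2,n}$.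
\item[(3)] Let $n\ge1$. In $\{f:\deg f=n\}$ the sets $V_d$ with $\deg d=n$ are open and closed, and they are the connected components.
\end{enumerate}
\end{theorem}

In Example~\ref{ex:cubic} the bound is attained by an $e$ not comparable to $d$: $\deg(2,2)=4=3\,(1+\frac13)$.

The plan is as follows. Section~\ref{sec:chains} replaces factorizations by sequences of polynomials, which are easier to reduce modulo a parameter. Section~\ref{sec:small} shows by hand why $(2,2)$ does not degenerate to $(4)$. Section~\ref{sec:root} isolates the mechanism as a lemma on roots, and Section~\ref{sec:main} carries out the general comparison over a discrete valuation ring. Section~\ref{sec:A} deduces Theorem~\ref{thm:A}, and Section~\ref{sec:B} proves Theorem~\ref{thm:B}.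

\section{Chains}\label{sec:chains}

The factors in \eqref{eq:fact} are not unique. More rigid are the polynomials that appear as components when the factors are composed one after the other, starting from the right.

\begin{definition}
Let $F$ be a field of characteristic $0$ and $e=(e_1,\dots,e_m)$ with $m\ge1$ and $e_i\ge2$. A \emph{chain of type $e$} for a pair $(u,v)\in F[X,Y]^2$ is a sequence $x_0,\dots,x_{m+1}\in F[X,Y]$ such that
\begin{enumerate}
\item[(i)] $1,x_m,x_{m+1}$ is a basis of the space of polynomials of degree $\le1$;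
\item[(ii)] $x_{i-1}=P_i(x_i)+c_ix_{i+1}$ for $1\le i\le m$, with $P_i\in F[Z]$, $\deg P_i=e_i$, $c_i\in F^*$;
\item[(iii)] $\langle1,u,v\rangle_F=\langle1,x_0,x_1\rangle_F$.
\end{enumerate}
\end{definition}

Thus a chain is a Euclidean algorithm run backwards, from a pair of affine coordinates $x_m,x_{m+1}$ up to $x_0,x_1$. We shall use the following properties.

\begin{enumerate}
\item[(a)] $\deg x_i=e_{i+1}\cdots e_m$ for $0\le i\le m$, and $\deg x_{m+1}=1$. Indeed $\deg x_m=\deg x_{m+1}=1$ by (i), and if $\deg x_{i+1}\le\deg x_i$, then $\deg P_i(x_i)=e_i\deg x_i>\deg x_{i+1}$, so $\deg x_{i-1}=e_i\deg x_i$. In particular $\deg x_{i+1}\le\deg x_i$ for $0\le i\le m$. By (iii), $\max(\deg u,\deg v)=\deg x_0=\deg e$.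
\item[(b)] $F[x_i,x_{i+1}]=F[X,Y]$ for $0\le i\le m$. By (ii), $x_{i-1}\in F[x_i,x_{i+1}]$ and $x_{i+1}\in F[x_{i-1},x_i]$, so all these rings equal $F[x_m,x_{m+1}]=F[X,Y]$.
\item[(c)] If the $x_i$ are multiplied by nonzero constants, or if every $x_i$ is replaced by $x_i-x_i(0)$, the result is again a chain of type $e$ for $(u,v)$, with other $P_i$ and $c_i$. A chain for $(u,v)$ is also one for $(u-u(0),v-v(0))$.
\item[(d)] If $x_0$ is replaced by $ax_0+\lambda x_1$, or $x_{m+1}$ by $ax_{m+1}+\lambda x_m$, with $a\in F^*$ and $\lambda\in F$, the result is again a chain of type $e$ for $(u,v)$. Up to scaling, only the linear term of $P_1$, resp.\ $P_m$, changes, and $e_1,e_m\ge2$.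
\item[(e)] If $m\ge2$, then $x_1,\dots,x_{m+1}$ is a chain of type $(e_2,\dots,e_m)$ for $(x_1,x_2)$.
\end{enumerate}

\begin{lemma}\label{lem:chain}
Let $f=a_1\tau_1\cdots a_m\tau_ma_{m+1}$ over $F$, with $m\ge1$, $a_i$ affine automorphisms, $\tau_i=(X,Y+P_i(X))$, $\deg P_i=e_i\ge2$, and $a_2,\dots,a_m$ not triangular. Then $(f_1,f_2)$ has a chain of type $e=(e_1,\dots,e_m)$.
\end{lemma}

\begin{proof}
Put $v_m=a_{m+1}$ and $v_{i-1}=a_i\tau_iv_i$, so that $v_0=f$. Write $v_i=(x_i,y_i)$ for $1\le i\le m$, and set $x_{m+1}=y_m$ and $x_0=y_1+P_1(x_1)$. Let $S_i$ be the span of $1$ and the two components of $v_i$; it has dimension $3$, since $v_i$ is an automorphism. Since $a_i$ is affine,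
\[
S_{i-1}=\langle1,\,x_i,\,y_i+P_i(x_i)\rangle\qquad(1\le i\le m).
\]
For $2\le i\le m$ the first component of $v_{i-1}$ is
\begin{equation}\label{eq:xi}
x_{i-1}=\alpha x_i+\beta\bigl(y_i+P_i(x_i)\bigr)+\gamma,\qquad\beta\ne0,
\end{equation}
because $a_i$ is not triangular. Hence $S_{i-1}=\langle1,x_{i-1},x_i\rangle$. Together with $S_m=\langle1,x_m,y_m\rangle$ this shows $S_i=\langle1,x_i,x_{i+1}\rangle$ for $1\le i\le m$. As also $S_i=\langle1,x_i,y_i\rangle$, each $y_i$ is a combination of $1,x_i,x_{i+1}$ with nonzero coefficient at $x_{i+1}$. Substituting this in \eqref{eq:xi} for $2\le i\le m$, and in $x_0=y_1+P_1(x_1)$ for $i=1$, gives (ii). Finally $S_0=\langle1,x_1,x_0\rangle$ is (iii), and $S_m=\langle1,x_m,x_{m+1}\rangle$ is (i).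
\end{proof}

\section{Reduction modulo $t$, and the smallest case}\label{sec:small}

In Sections~\ref{sec:small}--\ref{sec:main}, $R\supset\mathbb C$ is a discrete valuation ring with residue field $\mathbb C$ (via $\mathbb C\subset R$), uniformizer $t$ and fraction field $K$. Bars denote reduction modulo $t$. A polynomial over $R$ is \emph{primitive} if its reduction is nonzero. Every nonzero polynomial over $K$ has a $K^*$-multiple which is primitive.

We study a pair $(u,v)\in R[X,Y]^2$ with a chain of type $e$ over $K$ whose reduction $(\bar u,\bar v)$ has a chain of type $d$ over $\mathbb C$. Although $u,v$ have coefficients in $R$, the $P_i$ and $c_i$ of the chain over $K$ may have poles, as in Example~\ref{ex:cubic}. The next lemma allows us to adapt the two ends of the chain to $R$.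

\begin{lemma}\label{lem:lattice}
Let $w_1,w_2\in R[X,Y]$ have reductions linearly independent over $\mathbb C$, and put $M=Rw_1+Rw_2$. Every primitive $z\in Kw_1+Kw_2$ lies in $M$ and is part of an $R$-basis $(z,z')$ of $M$. For every $R$-basis $(z,z')$ of $M$, $(\bar z,\bar z')$ is a basis of $\langle\bar w_1,\bar w_2\rangle$.
\end{lemma}

\begin{proof}
Write $z=\alpha_1w_1+\alpha_2w_2$ with $\alpha_i\in K$, and let $j$ be the smaller of the valuations of $\alpha_1,\alpha_2$. The coefficients of $t^{-j}z$ with respect to $w_1,w_2$ lie in $R$ and are not both in $tR$, so $t^{-j}z$ has nonzero reduction. As $z$ is primitive too, $j=0$. So $z\in M$, some $\alpha_i$ is a unit, and $z$ can replace $w_i$ in the basis. For the last statement, reduce the matrix in $GL_2(R)$ that relates the two bases.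
\end{proof}

\begin{example}[$(2,2)$ does not degenerate to $(4)$]\label{ex:quartic}
As we shall see in Section~\ref{sec:A}, an element of $V_{(4)}\cap W_{(2,2)}$ would give a pair $(u,v)\in R[X,Y]^2$, for some $R$, with a chain $x_0,x_1,x_2,x_3$ of type $(2,2)$ over $K$ and such that $(\bar u,\bar v)$ has a chain $h_0,h_1,h_2$ of type $(4)$ over $\mathbb C$. We show that there is no such pair. Subtract constants so that all polynomials vanish at the origin, and scale $x_1,x_2$ to be primitive.

By Lemma~\ref{lem:lattice} for $M=Ru+Rv$, we have $\bar x_1\in\langle\bar u,\bar v\rangle=\langle h_0,h_1\rangle$. As $\deg\bar x_1\le2$ while $\deg h_0=4$ and $\deg h_1=1$, $\bar x_1$ is a multiple of $h_1$: \emph{the degree of $x_1$ drops from $2$ to $1$}. Using (d) we may take $x_0$ such that $(x_1,x_0)$ is an $R$-basis of $M$; then $\bar x_0$ has degree $4$. Likewise we may take $x_3$ such that $(x_2,x_3)$ is an $R$-basis of $RX+RY$. Then $R[X,Y]=R[x_2,x_3]$. Write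
\[
x_1=\beta x_2^2+\gamma x_2+cx_3,\qquad x_0=\lambda x_1^2+\mu x_1+\nu x_2
\]
with coefficients in $K$. When expanded in $x_2,x_3$, both $x_1$ and $x_0$ have coefficients in $R$. Hence $\beta,\gamma,c\in R$, and $\beta\in tR$ since $\bar x_1$ has degree $1$. The part of degree $4$ of $x_0$ is $\lambda\beta^2x_2^4$, so $\lambda\beta^2$ is a unit of $R$. The coefficients of $x_2^3$ and $x_2^2x_3$ in $x_0$ are $2\lambda\beta\gamma$ and $2\lambda\beta c$. They lie in $R$; dividing them by $2\lambda\beta^2\in R^*$ gives
\[
\frac\gamma\beta\in R,\qquad\frac c\beta\in R .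
\]
So $x_1\in\beta R[X,Y]\subset tR[X,Y]$, which contradicts the primitivity of $x_1$.
\end{example}

The point is that $x_0$ is, up to terms of lower degree, $\lambda$ times a square, that it is integral, and that it keeps its full degree after reduction. This forces the root, normalized to be monic, to be integral as well. So if the leading coefficient of $x_1$ vanishes modulo $t$, then $x_1$ vanishes altogether. In Example~\ref{ex:cubic} the quartic term of $x_0$ vanishes in the limit, and the degree of $x_1$ does drop from $2$ to $1$.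

In the general case we also need to know when two elements of a chain are coordinates over $R$.

\begin{lemma}\label{lem:coord}
Let $x,y\in R[X,Y]$ with $K[x,y]=K[X,Y]$ and $\bar x,\bar y$ algebraically independent over $\mathbb C$. Then $R[x,y]=R[X,Y]$ and $\mathbb C[\bar x,\bar y]=\mathbb C[X,Y]$.
\end{lemma}

\begin{proof}
Let $a\in R[X,Y]$ and write $a=Q(x,y)$ with $Q\in K[U,V]$. If $Q\notin R[U,V]$, take the minimal $j>0$ with $Q'=t^jQ\in R[U,V]$. Then $\bar Q'\ne0$, but $\bar Q'(\bar x,\bar y)=\overline{t^ja}=0$, a contradiction. So $a\in R[x,y]$. Reduction gives the second statement.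
\end{proof}

\section{A lemma on roots}\label{sec:root}

In a general chain we may have to descend several steps, from $x_0,x_1$ to $x_k,x_{k+1}$. We therefore generalize the computation of Example~\ref{ex:quartic} to the polynomials that express $x_0,x_1$ in terms of $x_k,x_{k+1}$. Given $k\ge1$, $P_i\in K[Z]$ with $\deg P_i=e_i\ge2$, and $c_i\in K^*$ ($1\le i\le k$), define $G_i\in K[U,V]$ by
\begin{equation}\label{eq:G}
G_{k+1}=V,\qquad G_k=U,\qquad G_{i-1}=P_i(G_i)+c_iG_{i+1}\quad(i=k,\dots,1).
\end{equation}
As in (a), $\deg G_i=e_{i+1}\cdots e_k$ for $0\le i\le k$. If $x_0,\dots,x_{m+1}$ is a chain of length $m\ge k$ with these $P_i,c_i$ for $1\le i\le k$, then $x_i=G_i(x_k,x_{k+1})$ for $0\le i\le k+1$.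

\begin{lemma}\label{lem:root}
In \eqref{eq:G} let $k\ge2$, $A=G_0$, $B=G_1$, $N=\deg A=e_1\cdots e_k$ and $N_1=\deg B=e_2\cdots e_k$. Suppose that $A,B\in R[U,V]$ and that the monomial $U^N$ occurs in $\bar A$. Then either $\deg\bar B=N_1$ or $\bar B$ is constant.
\end{lemma}

\begin{proof}
We have $A=P_1(B)+c_1G_2$, where $\deg G_2=N_1/e_2<N_1$. So $A$ is a polynomial in $B$ up to terms of low degree. We first complete the $e_1$-th power. Write $P_1=\lambda Z^{e_1}+\mu Z^{e_1-1}+\cdots$. Let $\omega$ be the coefficient of $U^N$ in $A$, a unit of $R$ by hypothesis, and $\beta\in R$ the coefficient of $U^{N_1}$ in $B$. Comparing homogeneous parts of degree $N$ gives $\omega=\lambda\beta^{e_1}$, so $\beta\ne0$. Put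
\[
\kappa=\frac{\mu}{e_1\lambda},\qquad T=\beta^{-1}(B+\kappa).
\]
Since $\deg B=N_1$, the polynomial $T$ is monic in $U$ of degree $N_1$ over $K[V]$. Substituting $B=\beta T-\kappa$ in $P_1(B)$, the terms with $T^{e_1-1}$ cancel, and with suitable $\nu_j\in K$
\[
\omega^{-1}A=T^{e_1}+S,\qquad S=\sum_{j\le e_1-2}\nu_jT^j+\omega^{-1}c_1G_2 .
\]
Here $\deg_US<(e_1-1)N_1=N-N_1$, because $(e_1-2)N_1<(e_1-1)N_1$ and $\deg G_2<N_1\le(e_1-1)N_1$.

Now $T$ can be computed from $A$. Write $T=\sum_{j=0}^{N_1}s_jU^{N_1-j}$ with $s_0=1$ and $s_j\in K[V]$. For $1\le j\le N_1$ the coefficient of $U^{N-j}$ in $\omega^{-1}A$ lies in $R[V]$ and equals the coefficient of $U^{N-j}$ in $T^{e_1}$, that is,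
\[
\sum_{j_1+\dots+j_{e_1}=j}s_{j_1}\cdots s_{j_{e_1}}
=e_1s_j+(\text{an integer polynomial in }s_1,\dots,s_{j-1}).
\]
Since $e_1$ is a unit of $R$, induction on $j$ gives $s_j\in R[V]$ for all $j$. Hence $T\in R[U,V]$.

So $B=\beta T-\kappa$ with $B,\beta T\in R[U,V]$, and therefore $\kappa\in R$. If $\beta$ is a unit, $U^{N_1}$ occurs in $\bar B$ and $\deg\bar B=N_1$. If $\beta\in tR$, then $\bar B=-\bar\kappa$ is constant.
\end{proof}

Characteristic $0$ of the residue field enters through $e_1\in R^*$. The hypothesis on $U^N$ cannot be dropped. In Example~\ref{ex:cubic}, with $R=\mathbb C[t]_{(t)}$, $k=2$, $U=X$ and $V=Y$, one has $\bar A=U^3+V$ and $\bar B=U$, whereas $N=4$ and $N_1=2$.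

\section{Comparing the chain of a family with that of its limit}\label{sec:main}

\begin{proposition}\label{prop:main}
Let $(u,v)\in R[X,Y]^2$ have over $K$ a chain of type $e=(e_1,\dots,e_m)$, $m\ge1$, and let $(\bar u,\bar v)$ have over $\mathbb C$ a chain of type $d=(d_1,\dots,d_l)$, $l\ge1$. If $\deg e<\deg d\,\bigl(1+\frac1{\max d}\bigr)$, then $d=e$.
\end{proposition}

The idea is to compare the two chains from the top and to peel off one step at a time. Let $x_0,\dots,x_{m+1}$ be the chain over $K$ and $h_0,\dots,h_{l+1}$ the chain over $\mathbb C$. We can arrange $\bar x_0=h_0$ and $\bar x_1=h_1$, and would like to continue with $\bar x_2$ and $h_2$. The difficulty is that $\bar x_2$ may be a polynomial in $h_1$ and carry no new information; in Example~\ref{ex:cubic}, $\bar x_1=x_2=X$. We therefore go down to the first place $k$ where $\bar x_{k+1}$ is not a polynomial in $h_1$. There $x_k,x_{k+1}$ turn out to be coordinates over $R$, so that the connecting polynomials $A,B$ of Section~\ref{sec:root} are defined over $R$. The degree hypothesis gives $\deg A=d_1=\deg\bar A$,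 and Lemma~\ref{lem:root} then forces $k=1$. So $e_1=d_1$ and $\langle\bar x_1,\bar x_2\rangle=\langle h_1,h_2\rangle$, and we can pass to the shorter chains starting with $x_1$ and $h_1$.

\begin{proof}
We use induction on $l$, treating $l=1$ and $l\ge2$ together up to the last step. Put $E=\deg e$ and $D=\deg d$. The hypothesis on degrees implies
\begin{equation}\label{eq:bound}
\frac{d_1E}D<d_1+1 .
\end{equation}
Moreover $D\le E$ by (a), since degrees cannot increase under reduction.

\medskip
\noindent\emph{Step 1: adjusting the ends.} Subtract constants so that $u,v$, all $x_i$ and all $h_i$ vanish at the origin. Then $\langle u,v\rangle_K=\langle x_0,x_1\rangle_K$ and $\langle\bar u,\bar v\rangle=\langle h_0,h_1\rangle$. Scale the $x_i$ to be primitive and put $g_i=\bar x_i\ne0$. As $g_i(0)=0$, $g_i$ is nonconstant; also $\deg g_i\le\deg x_i$. In what follows the $x_i$ are modified several times. They always remain primitive and vanish at the origin, and $g_i$ always denotes the reduction of the current $x_i$.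

Apply Lemma~\ref{lem:lattice} to $M=Ru+Rv$; here $\bar u,\bar v$ are linearly independent by (iii). It gives $g_1\in\langle h_0,h_1\rangle$. By \eqref{eq:bound}, $E<D(1+\frac1{d_1})\le\frac32D$, so
\[
\deg g_1\le\frac E{e_1}\le\frac E2<\frac34D<D=\deg h_0 ,
\]
while $\deg h_1=D/d_1<D$; hence $g_1\in\mathbb C^*h_1$. By the same lemma, $x_1$ and some $ax_0+\lambda x_1$ ($a\in K^*$, $\lambda\in K$) form an $R$-basis of $M$. By (d) we may replace $x_0$ by this element. Then $(g_0,g_1)$ is a basis of $\langle h_0,h_1\rangle$, and $g_0\in\mathbb C^*h_0+\mathbb Ch_1$. By (c) and (d) we may replace $h_1$ by $g_1$ and $h_0$ by $g_0$, and scale $h_2$, so that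
\begin{equation}\label{eq:h}
g_0=h_0,\qquad g_1=h_1,\qquad h_0=p_1(h_1)+h_2,\qquad\deg p_1=d_1,\quad p_1(0)=0 .
\end{equation}
Note that $\deg h_2\le\deg h_1=D/d_1$. Finally, Lemma~\ref{lem:lattice} for $RX+RY$ and (d) allow us to replace $x_{m+1}$ by some $ax_{m+1}+\lambda x_m$ so that $(x_m,x_{m+1})$ is an $R$-basis of $RX+RY$. Then $g_m,g_{m+1}$ are linearly independent linear forms.

\medskip
\noindent\emph{Step 2: the index $k$.} Let $k\ge1$ be maximal with $g_1,\dots,g_k\in\mathbb C[h_1]$. The forms $g_m,g_{m+1}$ are algebraically independent, so they do not both lie in $\mathbb C[h_1]$. Thus $k\le m$ and $g_{k+1}\notin\mathbb C[h_1]$. By (b), $\mathbb C[X,Y]=\mathbb C[h_1][h_0]$ is a polynomial ring over $\mathbb C[h_1]$, so an element algebraic over $\mathbb C(h_1)$ has degree $0$ in $h_0$ and lies in $\mathbb C[h_1]$. Hence $g_{k+1}$ is transcendental over $\mathbb C(h_1)$. As $g_k\in\mathbb C[h_1]$ is nonconstant, it is transcendental over $\mathbb C$, and $g_{k+1}$ is transcendental over $\mathbb C(g_k)\subset\mathbb C(h_1)$. So $g_k,g_{k+1}$ are algebraically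 independent. By (b) and Lemma~\ref{lem:coord},
\[
R[x_k,x_{k+1}]=R[X,Y],\qquad\mathbb C[g_k,g_{k+1}]=\mathbb C[X,Y].
\]

Write $g_k=q(h_1)$ with $q\in\mathbb C[Z]$. Then $h_1=Q(q(h_1),g_{k+1})$ for some $Q\in\mathbb C[U,V]$. The powers of $g_{k+1}$ are linearly independent over $\mathbb C(h_1)$, so comparing the terms free of $g_{k+1}$ gives $h_1=Q(q(h_1),0)$, and $\deg q=1$. Since $g_k(0)=h_1(0)=0$, we have $g_k\in\mathbb C^*h_1$. Scaling $x_k$ by an element of $\mathbb C^*$ (not needed if $k=1$), we may assume $g_k=h_1$. Now, by (b),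
\[
\mathbb C[h_1][g_{k+1}]=\mathbb C[X,Y]=\mathbb C[h_1][h_2].
\]
Two generators of a polynomial ring in one variable over the domain $\mathbb C[h_1]$ differ by an affine substitution whose leading coefficient is a unit, so
\begin{equation}\label{eq:g}
g_k=h_1,\qquad g_{k+1}=c\,h_2+p(h_1),\qquad c\in\mathbb C^*,\ p\in\mathbb C[Z],\ p(0)=0 .
\end{equation}

\medskip
\noindent\emph{Step 3: the connecting polynomials.} Let $A=G_0$ and $B=G_1$ be the polynomials \eqref{eq:G} for the present chain over $K$, so that $x_0=A(x_k,x_{k+1})$ and $x_1=B(x_k,x_{k+1})$ with $\deg A=N$, where $N=e_1\cdots e_k\ge2$. As $x_0,x_1\in R[X,Y]=R[x_k,x_{k+1}]$ and $x_k,x_{k+1}$ are algebraically independent over $K$, we have $A,B\in R[U,V]$. Reducing,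
\[
h_1=\bar B(h_1,g_{k+1}),\qquad h_0=\bar A(h_1,g_{k+1}).
\]
By \eqref{eq:h} and \eqref{eq:g}, $h_0=p_1(h_1)+c^{-1}\bigl(g_{k+1}-p(h_1)\bigr)$. Since $h_1,g_{k+1}$ are algebraically independent,
\begin{equation}\label{eq:AB}
\bar B=U,\qquad\bar A=p_1(U)-c^{-1}p(U)+c^{-1}V .
\end{equation}

\medskip
\noindent\emph{Step 4: degrees.} We want to show that $\bar A$ has degree $d_1$, the degree of $p_1$, and that $\deg A$ is no larger. First, $\deg g_k\le\deg x_k$ reads $D/d_1\le E/N$. So \eqref{eq:bound} gives $N\le d_1E/D<d_1+1$, that is,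
\[
N\le d_1 .
\]
Next we must exclude that $p$ cancels the leading term of $p_1$. If $\deg p\ge2$, then $\deg g_{k+1}=\deg p\cdot D/d_1$, because $\deg h_2\le\deg h_1$. Since $\deg g_{k+1}\le\deg x_{k+1}\le\deg x_k=E/N$, \eqref{eq:bound} gives
\begin{equation}\label{eq:p}
\deg p\le\frac{d_1E}{DN}<\frac{d_1+1}N\le\frac{d_1+1}2 .
\end{equation}
As $(d_1+1)/2<d_1$, we get $\deg p<d_1$; and this is clear if $\deg p\le1$. By \eqref{eq:AB}, $U^{d_1}$ occurs in $\bar A$. Hence $d_1\le\deg A=N\le d_1$, so $N=d_1$. Now $\deg p\ge2$ is impossible, since \eqref{eq:p} would give $2\le\deg p<1+\frac1{d_1}$. As $p(0)=0$, we have $p=bZ$ with $b\in\mathbb C$.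

The monomial $U^N=U^{d_1}$ occurs in $\bar A$. If $k\ge2$, then $\bar B=U$ has degree $1$, which is neither $0$ nor $\deg B=e_2\cdots e_k\ge2$. This contradicts Lemma~\ref{lem:root}. Therefore $k=1$, and
\[
e_1=N=d_1,\qquad\bar x_1=h_1,\qquad\bar x_2=c\,h_2+b\,h_1,\quad c\neq 0 .
\]

\medskip
\noindent\emph{Step 5: peeling off the first step.} If $l=1$, then $D=d_1$ and $E<d_1+1$ by \eqref{eq:bound}, so $E\le d_1=e_1\le E$. Hence $m=1$ and $e=d$.

Let $l\ge2$. Then $m\ge2$, since otherwise $E=e_1=d_1<D\le E$. By (e), $(x_1,x_2)\in R[X,Y]^2$ has over $K$ a chain of type $(e_2,\dots,e_m)$. Since $\langle1,\bar x_1,\bar x_2\rangle=\langle1,h_1,h_2\rangle$, its reduction has the chain $h_1,\dots,h_{l+1}$ of type $d'=(d_2,\dots,d_l)$. Moreover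
\[
\frac E{e_1}<\frac D{d_1}\Bigl(1+\frac1{\max d}\Bigr)\le\frac D{d_1}\Bigl(1+\frac1{\max d'}\Bigr).
\]
By induction $(e_2,\dots,e_m)=(d_2,\dots,d_l)$, so $e=d$.
\end{proof}

\begin{remark}
Steps 1--4 use the degree hypothesis only through \eqref{eq:bound}. The factor $1+\frac1{\max d}$ appears because the ratio $E/D$ is the same at each step of the induction, and \eqref{eq:bound} is needed with each $d_i$ in place of $d_1$. In Example~\ref{ex:cubic} one has $E=4$, $D=d_1=3$ and $k=2$: equality in place of \eqref{eq:bound} already allows $N=4>d_1$.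
\end{remark}

\section{From closures to valuation rings: proof of Theorem~\ref{thm:A}}\label{sec:A}

Suppose $f\in V_d\cap W_e$ with $d\ne\emptyset$, $d\ne e$ and $\deg e<\deg d\,(1+\frac1{\max d})$. Since $V_\emptyset=GA_{2,1}$ is closed and disjoint from $V_d$, we have $e\ne\emptyset$; let $m\ge1$ be its length. To apply Proposition~\ref{prop:main} we need a family over a discrete valuation ring that reduces to $f$ and has a factorization of type $e$ over the fraction field. We therefore choose a curve through $f$, and lift it, after a finite extension of its function field, to the variety $Z_e$ of factorizations.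

Let $\mathcal X$ be the closure of $V_e$ in the affine space of pairs of polynomials of degree at most $\deg e$. It is irreducible, it contains $W_e$ and hence $f$, and by Chevalley's theorem $V_e$ contains a dense open subset $\mathcal U$ of $\mathcal X$. As multidegrees are unique, $f\notin V_e$, so $f\notin\mathcal U$. Recall that any two points of an irreducible variety lie on an irreducible curve in it \cite[\S6, Lemma]{Mumford}. So there is an irreducible closed curve $\Gamma\subset\mathcal X$ through $f$ and a point of $\mathcal U$.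

The morphism $\phi_e^{-1}(\Gamma\cap\mathcal U)\to\Gamma\cap\mathcal U$ is surjective, and $\Gamma\cap\mathcal U$ is an irreducible curve. So one of the finitely many irreducible components $Z'$ of $\phi_e^{-1}(\Gamma\cap\mathcal U)$ dominates $\Gamma$. Choose two points of $Z'$ with distinct images and an irreducible curve $\Gamma'\subset Z'$ through them. Its image in $\Gamma$ is not a point, so $\Gamma'$ dominates $\Gamma$.

Let $K=\mathbb C(\Gamma')$, a finite extension of $\mathbb C(\Gamma)$. Let $\widetilde\Gamma$ be the normalization of $\Gamma$ in $K$; it is finite and surjective over $\Gamma$. Choose a point $o\in\widetilde\Gamma$ over $f$ and put $R=\mathcal O_{\widetilde\Gamma,o}$. This is a discrete valuation ring containing $\mathbb C$, with residue field $\mathbb C$ and fraction field $K$. The coordinate functions of $\Gamma$, regarded as elements of $R$, are the coefficients of a pair $(u,v)\in R[X,Y]^2$ whose reduction is $f$.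

The generic point of $\Gamma'$ is a $K$-point of $Z_e$, and $\phi_e$ maps it to $(u,v)$. Hence $(u,v)=a_1\tau_1\cdots a_m\tau_ma_{m+1}$ over $K$ as in Lemma~\ref{lem:chain}: the determinants of the linear parts of the $a_i$, the leading coefficients of the $P_i$, and the coefficients of $Y$ in the first components of $a_2,\dots,a_m$ are functions without zeros on $Z_e$, so they are nonzero in $K$. By Lemma~\ref{lem:chain}, $(u,v)$ has over $K$ a chain of type $e$, and $f\in V_d$ has over $\mathbb C$ a chain of type $d$. Proposition~\ref{prop:main} gives $d=e$, a contradiction. This proves Theorem~\ref{thm:A}, and with it the conjecture.\hfill$\square$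

\section{Order and closure: proof of Theorem~\ref{thm:B}}\label{sec:B}

\noindent\textbf{(1)} Let $d\le e$ via $\varphi$, and let $f=a_1\tau_1\cdots a_l\tau_la_{l+1}\in V_d$ be as in \eqref{eq:fact}; here $l=0$ is allowed. We deform $f$ into $V_e$ by adding higher terms to the $P_i$ and inserting the missing elementary factors. Let $\varepsilon$ be a parameter. Replace each $P_i$ by $P_i+\varepsilon X^{e_{\varphi(i)}}$. It has degree $e_{\varphi(i)}$ for all but finitely many $\varepsilon$, because $d_i\le e_{\varphi(i)}$. The remaining entries of $e$ have to be inserted. Put $\varphi(0)=0$ and $\varphi(l+1)=m+1$, where $m$ is the length of $e$. For $1\le i\le l+1$ let $q_1,\dots,q_r$ be the entries of $e$ at the places strictly between $\varphi(i-1)$ and $\varphi(i)$. If $r=0$, keep $a_i$. If $r\ge1$, write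
\[
a_i=b_0b_1\cdots b_r\qquad\text{with all $b_j$ affine and not triangular}.
\]
This is possible: let $\mathcal T$ be the group of triangular affine automorphisms, choose $b_0,\dots,b_{r-2}\notin\mathcal T$ arbitrarily, and then choose
\[
b_{r-1}\notin\mathcal T\cup(b_0\cdots b_{r-2})^{-1}a_i\mathcal T,\qquad b_r=(b_0\cdots b_{r-1})^{-1}a_i .
\]
Such a $b_{r-1}$ exists because the affine group is irreducible, hence not a union of two proper closed subsets; and $b_r\notin\mathcal T$ by the choice of $b_{r-1}$. Replace $a_i$ by $b_0\sigma_1b_1\cdots\sigma_rb_r$ with $\sigma_j=(X,\,Y+\varepsilon X^{q_j})$.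

The resulting automorphism $f_\varepsilon$ depends polynomially on $\varepsilon$. For $\varepsilon=0$ all $\sigma_j$ are the identity, so $f_0=f$. For all but finitely many $\varepsilon$ it has multidegree $e$, since the affine maps between consecutive elementary factors are not triangular. So $f\in W_e$.

Let $d\ne\emptyset$. Then $V_d\subset W_{d^+}$ with $\deg d^+=\deg d\,(1+\frac1{\max d})$. By Theorem~\ref{thm:A} no $e\ne d$ of smaller degree has $V_d\cap W_e\ne\emptyset$.

\medskip
\noindent\textbf{(2)} For $n=1$ we have $\mathcal D_1=\mathcal C_1=\{\emptyset\}$ and $V_\emptyset=W_\emptyset=GA_{2,1}$ is irreducible. Let $n\ge2$.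

If $d\in\mathcal C_n$, then $d\ne\emptyset$ and, by \eqref{eq:Cn}, $\deg e\le n<\deg d\,(1+\frac1{\max d})$ for all $e\in\mathcal D_n$. By Theorem~\ref{thm:A}, $V_d\cap W_e=\emptyset$ for all $e\in\mathcal D_n\setminus\{d\}$. As $\mathcal D_n$ is finite,
\[
V_d=GA_{2,n}\setminus\bigcup_{e\in\mathcal D_n\setminus\{d\}}W_e
\]
is open. By Corollary~\ref{cor:conj}, $W_d$ is a component.

If $d\in\mathcal D_n\setminus\mathcal C_n$, choose $e\in\mathcal C_n$ with $d<e$. By (1), $W_d\subset W_e$. The inclusion is strict, since $W_d\ne W_e$ for $d\ne e$. So $W_d$ is not a component. If $V_d$ were open in $GA_{2,n}$, it would be a nonempty open subset of $W_e$ and would meet the dense subset $V_e$, which is disjoint from it. So $V_d$ is not open.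

\medskip
\noindent\textbf{(3)} For $n=1$ the set is $V_\emptyset$, which is irreducible. Let $n\ge2$. Then $\{f:\deg f=n\}=\bigsqcup_{\deg d=n}V_d$, a finite union. If $\deg d=\deg e=n$ and $d\ne e$, then $d\ne\emptyset$, and Theorem~\ref{thm:A} gives $V_d\cap W_e=\emptyset$. So $V_e=W_e\cap\{f:\deg f=n\}$ is closed in $\{f:\deg f=n\}$ for every $e$ with $\deg e=n$. As the union is finite, each $V_e$ is also open. It is irreducible, hence connected.\hfill$\square$

\begin{thebibliography}{9}
\bibitem{GA} \emph{On the variety of automorphisms of the affine plane}, \texttt{https://www.math.u-bordeaux.fr/\~{}jpfurter/\allowbreak onTheVarietyOfAutomorphismsOfTheAffinePlane.pdf}.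
\bibitem{Mumford} Mumford, \emph{Abelian Varieties}.
\end{thebibliography}

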